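# A modular lattice in which no interval is projective to a proper part of itself, and on which every valuation is constant

## 1. The expected answer is yes: chains, diamonds, lattices over $\mathbb Z_p$

**Definition (valuation).** Let $L$ be a lattice. A *valuation* on $L$ is a function $v:L\to\mathbb R$ with
$$v(x)+v(y)=v(x\vee y)+v(x\wedge y)\qquad\text{for all }x,y\in L .$$
It is *nontrivial* if it is not constant. We use the same definition with values in an abelian group $A$, written additively, and then speak of $A$-valued valuations.

**Definition (transposes, projectivity, the class $\mathcal K_1$).** For $a\le b$ in $L$ put $[a,b]=\{x: a\le x\le b\}$. Two intervals $[a,b]$, $[c,d]$ are *transposes* if $b\wedge c=a$ and $b\vee c=d$, or $d\wedge a=c$ and $d\vee a=b$. They are *projective* if one is obtained from the other by finitely many transpositions. The interval $[c,d]$ is a *proper part* of $[a,b]$ if $[c,d]\subseteq[a,b]$ and $[c,d]\neq[a,b]$. The class $\mathcal K_1$ consists of all modular lattices in which no interval is projective to a proper part of itself.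

The question, from Birkhoff's *Lattice Theory* (Problem 8.1) by way of the paper "Valuations on modular lattices", is this: **does every lattice in $\mathcal K_1$ with more than one element have a nontrivial valuation?**

The natural first guess is yes. The reason is a one-line computation.

**Lemma 1.** If $[a,b]$ and $[c,d]$ are projective and $v$ is an $A$-valued valuation, then $v(b)-v(a)=v(d)-v(c)$.

*Proof.* It suffices to treat one transposition. If $b\wedge c=a$ and $b\vee c=d$, then $v(b)+v(c)=v(d)+v(a)$. The other case is the same with the two intervals exchanged. $\square$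

So an interval that is projective to a proper part of itself forces $v$ to waste something: the pieces left over must have total increment $0$. Membership in $\mathcal K_1$ forbids this obvious collapse. Here is what the collapse looks like, and then some cases where the guess is right.

*A lattice outside $\mathcal K_1$.* Take all subspaces of a vector space of countably infinite dimension. Let $\ell$ be a line, $A\supseteq \ell$ a subspace of infinite dimension having a complement $B$ of infinite dimension, and $A'$ a complement of $\ell$ in $A$. Choose an isomorphism $A\to B$ and let $C\subseteq A\oplus B$ be its graph. Then $C$ is a complement of both $A$ and $B$, so $[0,A]$ and $[0,B]$ are both transposes of $[C,A\oplus B]$. In the same way, inside $A'\oplus B$, the intervals $[0,B]$ and $[0,A']$ are projective. So $[0,A]$ is projective to its proper part $[0,A']$. Every valuation has $v(A)=v(A')$, and as $[0,\ell]$ and $[A',A]$ are transposes, $v(\ell)=v(0)$.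

*Chains.* On a chain every function is a valuation, since $\{x\vee y,x\wedge y\}=\{x,y\}$.

*Finite length.* On a modular lattice of finite length the height function is a valuation, and it is nonconstant if there is more than one element. Such a lattice lies in $\mathcal K_1$, because projective intervals have the same length and a proper part is shorter.

*Distributive lattices.* A distributive lattice with more than one element has a prime filter $F$ with $\emptyset\ne F\neq L$. Its indicator function is a valuation: if exactly one of $x,y$ is in $F$, then $x\vee y\in F$ and $x\wedge y\notin F$. If both are in $F$, both sides are $2$. If neither is, primeness gives $x\vee y\notin F$, and both sides are $0$.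

*The diamond.* Let $M_3=\{0,x,y,z,1\}$, where any two of the atoms $x,y,z$ have meet $0$ and join $1$. Then $v(x)+v(z)=v(0)+v(1)=v(y)+v(z)$, so
$$v(x)=v(y)=v(z).$$
A diamond *forces equalities*, and that is all we shall use to kill valuations.

*Lattices over $\mathbb Z_p$.* Let $L$ be the set of finitely generated $\mathbb Z_p$-submodules of $\mathbb Q_p^n$ that span $\mathbb Q_p^n$. Fix $N_0\in L$ and put $w(M)=\log_p[M:K]-\log_p[N_0:K]$ for any $K\in L$ inside $M\cap N_0$; the choice of $K$ does not matter. For $M\le N$ we get $w(N)-w(M)=\log_p[N:M]$, and $(M+N)/M\cong N/(M\cap N)$ shows that $w$ is a valuation. It is nonconstant. This lattice has no least and no greatest element, and it is the model for everything that follows.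

## 2. Counting copies of an interval, and what stacking forces

How would one try to prove the answer yes? A sensible plan is to measure. Choose an interval as unit, and count how many copies of it (up to projectivity) fit end to end inside another interval. For $\mathbb Z_p$-lattices this counting is $\log_p[N:M]$. If there is a unit such that every interval is bounded by finitely many copies of it, counting has a chance to give finite numbers on the whole lattice.

The plan stops when there is no largest scale: imagine intervals $I_1,I_2,\dots$ such that $I_{k+1}$ has room for any number of copies of $I_k$. Counting in units of $I_k$ gives $0$ on $I_{k-1}$ and $\infty$ on $I_{k+1}$. At best this measures a piece of the lattice.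

The absence of a largest scale is not yet fatal. Suppose that the sizes of intervals live in the group $\bigoplus_{k\in\mathbb N}\mathbb Z$, ordered by the sign of the last nonzero coordinate. There is no largest scale, yet $(a_k)\mapsto\sum a_k$ is a nonzero homomorphism to $\mathbb R$ and can serve as a measure. We need a stronger, algebraic obstruction.

Here it is. Suppose that the sizes of intervals are elements of an ordered group $G$ written multiplicatively. Stacking an interval of size $h$ under one of size $g$ gives size $gh$, and a valuation has an increment $\varphi(g)$ depending only on the size $g$. Then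
$$\varphi(gh)=\varphi(g)+\varphi(h)=\varphi(hg).$$
So a valuation cannot tell $gh$ from $hg$: it sees $G$ only through its abelianization. The condition $\mathcal K_1$, on the contrary, only asks that a proper part has a different size, and an order on $G$ can take care of that without commutativity. If $G$ equals its own commutator subgroup, there should be no valuation left.

**Definition (bi-ordered group).** A *bi-ordered group* is a group $G$ with a total order such that $g\le h$ implies $xgy\le xhy$ for all $x,y\in G$. Put $P=\{g\in G:g\ge1\}$.

A bi-ordered group is torsion-free: $g>1$ gives $g^k\geq g>1$ for all $k\ge1$. To give a bi-order is the same as to give a subset $P^+$ (the elements $>1$) that is closed under multiplication and conjugation, such that $G$ is the disjoint union of $P^+$, $\{1\}$ and $(P^{+})^{-1}$.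

*Example.* Let $G$ be the group of maps $(k,b):x\mapsto 2^kx+b$ with $k\in\mathbb Z$, $b\in\mathbb Z[1/2]$, under composition. Call $(k,b)$ positive if $k>0$, or $k=0$ and $b>0$. Products of positive elements are positive. Conjugation leaves $k$ unchanged, and it turns $(0,b)$ into $(0,2^lb)$. So this is a bi-order, and $G$ is not abelian. Take $g=(1,0)$, $h=(0,1)$. Then $gh:x\mapsto 2x+2$ and $hg:x\mapsto 2x+1$, so $gh=h\cdot hg>hg$. The equation $\varphi(gh)=\varphi(hg)$ gives $\varphi(h)=0$, although $h>1$. But $(k,b)\mapsto k$ is still a nonzero homomorphism to $\mathbb R$. This $G$ damages valuations without destroying them all.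

It remains to find lattices whose intervals are measured by $G$ in this way. Replace $\mathbb Z_p$ by a valuation ring with value group $G$.

## 3. The lattices $\mathcal L(V)$ and the three theorems

**Setting.** $(G,\le)$ is a nontrivial bi-ordered group and $P=\{g\in G:g\ge1\}$. $D$ is a division ring with a surjective map $v:D^*\to G$ such that $v(xy)=v(x)v(y)$ and $v(x+y)\ge\min(v(x),v(y))$, with $v(0)=\infty$. Put
$$R=\{x:v(x)\ge1\},\qquad J=\{x:v(x)>1\},\qquad R_g=\{x\in D:v(x)\ge g\}\quad(g\in G).$$
Since $v(-1)^2=1$ and $G$ is torsion-free, $v(-1)=1$, so $R$ is a ring. For a right $D$-space $V$ with $\dim V=n<\infty$, $\mathcal L(V)$ is the set of finitely generated right $R$-submodules of $V$ that span $V$ over $D$, ordered by inclusion. For $M_0\in\mathcal L(V)$ put $\uparrow\! M_0=\{M\in\mathcal L(V):M\ge M_0\}$ and $\downarrow\! M_0=\{M\in\mathcal L(V):M\le M_0\}$.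

With $D=\mathbb Q_p$, $G=\mathbb Z$ (written multiplicatively) we get $R=\mathbb Z_p$, and $\mathcal L(V)$ is the last example of Section 1.

**Theorem A.** (1) $\mathcal L(V)$ is a modular lattice belonging to $\mathcal K_1$. In fact, if $M\le M'\le N'\le N$ in $\mathcal L(V)$ and $N'/M'\cong N/M$ as $R$-modules, then $M=M'$ and $N=N'$.

(2) Let $n\ge2$, let $A$ be an abelian group with $\mathrm{Hom}(G,A)=0$, and let $T$ be one of $\mathcal L(V)$, $\uparrow\! M_0$, $\downarrow\! M_0$. Then every $A$-valued valuation on $T$ is constant.

**Theorem B.** There exist $G,D,v$ as in the setting with $D$ countable and $G$ perfect ($G=[G,G]\ne1$). Hence for $n\ge2$ the lattices $\mathcal L(V)$, $\uparrow\! M_0$ (which has a least element) and $\downarrow\! M_0$ (which has a greatest element) are countably infinite, belong to $\mathcal K_1$, and have no nonconstant valuation in any abelian group, in particular none in $\mathbb R$.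

So the answer to the question is **no**.

**Theorem C.** (1) For $n\ge2$ and any abelian group $A$, the $A$-valued valuations on $\mathcal L(V)$ modulo constants correspond bijectively to $\mathrm{Hom}(G,A)$. (2) Nevertheless every interval $[M,N]$ with $M<N$ of $\mathcal L(V)$ has an isotone real valuation with different values at $M$ and $N$.

## 4. Modules over $R$: bases, common diagonal form, type

**The ideals $R_g$.** Let $x\in D^*$. By bi-invariance, $v(y)\ge v(x)$ is equivalent to $v(x^{-1}y)\ge1$, and also to $v(yx^{-1})\ge1$. So
$$xR=Rx=R_{v(x)},\qquad R_gR_h=R_{gh},\qquad R_1=R. \tag{1}$$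
Every one-sided principal ideal is two-sided; this is what one gains from the order being bi-invariant. Elements of value $1$ are units of $R$, so $R$ is local with maximal ideal $J$ and $R/J$ is a division ring. If $v(t)=h$, then $R_hJ=tJ=\{y:v(y)>h\}$, and $R_h/R_hJ=tR/tJ\cong R/J$ as right modules.

**Lemma 2.** A finitely generated $R$-submodule $N$ of a finite-dimensional right $D$-space is free on a $D$-independent set. If $N\in\mathcal L(V)$, an $R$-basis of $N$ is a $D$-basis of $V$.

*Proof.* Take a generating set $x_1,\dots,x_r$ of minimal size. Suppose $\sum x_ic_i=0$ with $c_i\in D$ not all $0$, and let $c_j\ne0$ have minimal value. Then $x_j=-\sum_{i\neq j}x_i\,c_ic_j^{-1}$ with $c_ic_j^{-1}\in R$, so $x_j$ can be omitted, a contradiction. So the $x_i$ are $D$-independent. If $N$ spans $V$, they form a $D$-basis. Any $R$-basis is $D$-independent by the same relation, read inside a basis. $\square$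

**Lemma 3.** For $M,N\in\mathcal L(V)$ there are a $D$-basis $e_1,\dots,e_n$ of $V$ and $g_i\in G$ with $N=\bigoplus e_iR$ and $M=\bigoplus e_iR_{g_i}$.

*Proof.* Let $f$ and $m$ be $R$-bases of $N$ and $M$, and write $(m_1,\dots,m_n)=(f_1,\dots,f_n)B$ with $B\in GL_n(D)$. A change of the basis $m$ multiplies $B$ on the right by an element of $GL_n(R)$, and a change of $f$ multiplies it on the left. By permutations, move an entry of minimal value to position $(1,1)$; it is not $0$. Then $b_{11}^{-1}b_{1j}\in R$, so subtracting (column $1$)$\cdot b_{11}^{-1}b_{1j}$ from column $j$ clears the first row. Also $b_{i1}b_{11}^{-1}\in R$, so subtracting $b_{i1}b_{11}^{-1}\cdot$(row $1$) from row $i$ clears the first column. By induction we reach $\mathrm{diag}(d_1,\dots,d_n)$, which says that the new bases satisfy $m_i=e_id_i$. Put $g_i=v(d_i)$ and use $d_iR=R_{g_i}$. $\square$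

In this situation,
$$M+N=\bigoplus e_iR_{\min(1,g_i)},\qquad M\cap N=\bigoplus e_iR_{\max(1,g_i)} ,$$
and both lie in $\mathcal L(V)$. So $\mathcal L(V)$ is a sublattice of the modular lattice of all $R$-submodules of $V$, hence is modular. Also $M\le N$ if and only if all $g_i\ge1$. For $n\ge1$ there is more than one element, as $\bigoplus e_iR_g$ takes different values for different $g$.

**Lemma 4.** Let $M\le N$ in Lemma 3, numbered so that $g_1\ge\dots\ge g_n\ge1$. Then $(g_1,\dots,g_n)$ depends only on $n$ and the isomorphism class of the $R$-module $X=N/M$. We call it the *type* of $N/M$ and write it $g(N/M)$.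

*Proof.* $X\cong\bigoplus R/R_{g_i}$. Let $h\in P$. Then $(R/R_{g_i})R_h=(R_h+R_{g_i})/R_{g_i}$. If $g_i\le h$, this is $0$. If $g_i>h$, then $R_{g_i}\subseteq R_hJ$, so this module modulo its product with $J$ is $R_h/R_hJ\cong R/J$. Hence
$$\delta_h(X):=\dim_{R/J}(XR_h/XR_hJ)=\#\{i:g_i>h\}.$$
The left side is an isomorphism invariant. As the $g_i$ decrease, $\delta_h(X)<j$ holds exactly when $g_j\le h$, so $g_j=\min\{h\in P:\delta_h(X)<j\}$. $\square$

For $R=\mathbb Z_p$ the type lists the exponents in $N/M\cong\bigoplus\mathbb Z/p^{a_i}$. For the affine group of Section 2, the modules $R/R_{gh}$ and $R/R_{hg}$ have the different types $gh$ and $hg$.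

## 5. A subquotient isomorphic to the whole quotient is the whole quotient

**Reduction to types.** The purpose is to translate projectivity into isomorphism. If $[a,b]$ and $[c,d]$ are transposes in $\mathcal L(V)$ with $b\wedge c=a$, $b\vee c=d$, then $d/c=(b+c)/c\cong b/(b\cap c)=b/a$. So projective intervals $[M,N]$, $[M',N']$ satisfy $N/M\cong N'/M'$. If moreover $[M',N']\subseteq[M,N]$, then $M\le M'\le N'\le N$. By Lemma 4 the following proposition therefore proves all of Theorem A(1).

**Proposition 5.** If $M\le M'\le N'\le N$ in $\mathcal L(V)$ and $g(N/M)=g(N'/M')$, then $M=M'$ and $N=N'$.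

For $n=1$ this can be seen by hand. Let $N=R_a$, $M=R_{ag}$, $N'=R_b$, $M'=R_{bg}$; the inclusions say $a\le b\le bg\le ag$. Right cancellation in $bg\le ag$ gives $b\le a$, so $a=b$.

For larger $n$ one thinks first of a determinant. When $G$ is abelian, the product $g_1\cdots g_n$ is additive over stacked intervals (Section 8 with $A=C=G$ and $\lambda$ the identity) and is $>1$ when $M<N$, so a proper part has a smaller product. For nonabelian $G$ that additive function exists only in the abelianization of $G$, and for a perfect $G$ it is trivial. What still works is the cancellation from the case $n=1$, applied to the *smallest* entry of the type, followed by an induction on $n$.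

*Proof of Proposition 5.* Induction on $n=\dim V$; the case $n=0$ is trivial. Let $n\ge1$, let $(g_1,\dots,g_n)$ be the common type, and $g=g_n$. Choose bases $e,e'$ with $N=\bigoplus e_iR$, $M=\bigoplus e_iR_{g_i}$, $N'=\bigoplus e'_iR$, $M'=\bigoplus e_i'R_{g_i}$.

**Step 1.** *We make the last entry of the type equal to $1$.* Put
$$M_1=MR_{g^{-1}}=\bigoplus e_iR_{g_ig^{-1}},\qquad M'_1=M'R_{g^{-1}}=\bigoplus e_i'R_{g_ig^{-1}} .$$
From $M\le M'$ we get $M_1\le M_1'$, and from $g_ig^{-1}\ge1$ we get $M'_1\le N'$. So $M_1\le M_1'\le N'\le N$, and $N/M_1$, $N'/M_1'$ both are isomorphic to $\bigoplus R/R_{g_ig^{-1}}$. Since $M=M_1R_g$ and $M'=M_1'R_g$ by (1), it suffices to show $M_1=M_1'$ and $N=N'$.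

**Step 2.** *We find a line on which all four modules agree.* Let $m=e_n$. As $g_ng^{-1}=1$, we have $m\in M_1$. Also $N\cap mD=mR$. From
$$mR\subseteq M_1\cap mD\subseteq M_1'\cap mD\subseteq N'\cap mD\subseteq N\cap mD=mR$$
all four modules meet $mD$ in $mR$.

**Step 3.** *We divide by this line without changing the quotients.* Let bars denote images in $\bar V=V/mD$. The images are finitely generated and span $\bar V$, so $\bar M_1\le\bar M_1'\le\bar N'\le\bar N$ in $\mathcal L(\bar V)$. By the modular law,
$$\bar N/\bar M_1\cong N/\bigl(N\cap(M_1+mD)\bigr)=N/\bigl(M_1+(N\cap mD)\bigr)=N/M_1 ,$$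
because $N\cap mD=mR\subseteq M_1$. In the same way $\bar N'/\bar M_1'\cong N'/M_1'$, because $N'\cap mD=mR\subseteq M_1'$. The two right-hand sides are isomorphic by Step 1. By Lemma 4 in dimension $n-1$, the types of $\bar N/\bar M_1$ and $\bar N'/\bar M_1'$ agree. The induction hypothesis gives $\bar M_1=\bar M_1'$ and $\bar N=\bar N'$.

**Step 4.** *We lift the equalities.* Let $x\in M_1'$. Then $x=y+mc$ with $y\in M_1$ and $c\in D$. Here $mc=x-y\in M_1'\cap mD=mR\subseteq M_1$, so $x\in M_1$. Thus $M_1=M_1'$. Likewise, if $x\in N$, then $x=y+mc$ with $y\in N'$ and $mc\in N\cap mD=mR\subseteq N'$, so $N=N'$. $\square$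

If $T$ is a sublattice of $\mathcal L(V)$, intervals projective in $T$ have endpoints that are projective in $\mathcal L(V)$, so the same argument applies in $T$. In particular $\uparrow\! M_0$ and $\downarrow\! M_0$ belong to $\mathcal K_1$.

## 6. A valuation on $\mathcal L(V)$ gives a homomorphism from $G$

For a $D$-basis $e$ of $V$ and $a\in G^n$ put
$$M(a)=M_e(a)=\bigoplus e_iR_{a_i}.$$
Joins and meets of such modules are given by coordinatewise $\min$ and $\max$. For $g\in P$ let $a^{(i,g)}$ be $a$ with $a_i$ replaced by $a_ig$. Then $M(a^{(i,g)})\le M(a)$, and the quotient is isomorphic to $R/R_g$: if $v(t)=a_i$, it is $tR/tR_g$.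

**Proposition 6.** Let $n\ge2$, let $T$ be a convex sublattice of $\mathcal L(V)$, and $w:T\to A$ a valuation. Let $e$ be a $D$-basis of $V$, and let $I=I_1\times\dots\times I_n$ with convex subsets $I_i\subseteq G$ such that

* $M(a)\in T$ for all $a\in I$;
* for each $i$ and each $g\in P$ there is $x\in I_i$ with $xg\in I_i$.

Then there is a homomorphism $\varphi:G\to A$ with
$$w(M(a))-w(M(a^{(i,g)}))=\varphi(g)\qquad\text{whenever } a\in I,\ g\in P,\ a_ig\in I_i. \tag{2}$$

*Proof.* Write $\Delta_i(a,g)$ for the left side of (2).

**Step 1.** *$\Delta_i(a,g)$ does not depend on the coordinates $a_j$ with $j\ne i$.* Let $b$ arise from $a$ by replacing one $a_j$ by some $b_j\in I_j$ with $b_j\ge a_j$. Taking coordinatewise $\min$ and $\max$,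
$$M(a^{(i,g)})\vee M(b)=M(a),\qquad M(a^{(i,g)})\wedge M(b)=M(b^{(i,g)}).$$
So $[M(a^{(i,g)}),M(a)]$ and $[M(b^{(i,g)}),M(b)]$ are transposes, and Lemma 1 gives $\Delta_i(a,g)=\Delta_i(b,g)$. Of two values for $a_j$ one is the larger, so any two can be compared in this way, and we change one coordinate at a time. From now on we write $\Delta_i(a_i,g)$.

**Step 2.** *We use a diamond to compare different coordinates and different positions: $\Delta_i(x,g)=\Delta_j(y,g)$ for $i\ne j$, whenever $x,xg\in I_i$ and $y,yg\in I_j$.* Take $a\in I$ with $a_i=x$, $a_j=y$. Choose $t_k\in D$ with $v(t_k)=a_k$ and put $f_k=e_kt_k$. Then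
$$K_0:=M(a)=\bigoplus f_kR,\qquad f_kR_g=e_kt_kR_g=e_kR_{a_kg}.$$
Writing elements of $K_0$ as $\sum f_kx_k$ with $x_k\in R$, put
$$K_1=\{x_i\in R_g\},\quad K_2=\{x_j\in R_g\},\quad K_3=\{x_i-x_j\in R_g\},\quad Q=\{x_i,x_j\in R_g\}.$$
These are submodules of $K_0$. From $f_ix_i+f_jx_j=(f_i+f_j)x_j+f_i(x_i-x_j)$ we get
$$K_3=(f_i+f_j)R+f_iR_g+\sum_{k\ne i,j}f_kR ,$$
which is finitely generated because $R_g$ is a principal right ideal. So all five modules lie in $\mathcal L(V)$. Here $Q$ is the module $M(\cdot)$ with coordinates $xg$, $yg$ at $i,j$ and $a_k$ elsewhere, so $Q\in T$; also $K_0\in T$. The other three lie between $Q$ and $K_0$, hence are in $T$ by convexity.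

If two of the three conditions $x_i\in R_g$, $x_j\in R_g$, $x_i-x_j\in R_g$ hold, so does the third. So any two of $K_1,K_2,K_3$ intersect in $Q$. Next, $f_j\in K_1$, $f_i\in K_2$ and $f_i+f_j\in K_3$; therefore both $K_1+K_3$ and $K_2+K_3$ contain $f_i$, $f_j$ and all other $f_k$, and equal $K_0$. As in the diamond of Section 1,
$$w(K_1)+w(K_3)=w(K_0)+w(Q)=w(K_2)+w(K_3),$$
so $w(K_1)=w(K_2)$. But $K_1=M(a^{(i,g)})$ and $K_2=M(a^{(j,g)})$, so subtracting from $w(K_0)=w(M(a))$ gives the claim.

**Step 3.** *We define $\varphi$ on $P$ and show that stacking makes it additive.* As $n\ge2$, Step 2 shows that $\Delta_i(x,g)$ depends neither on $i$ nor on $x$: two positions $x,x'$ in coordinate $i$ are both compared with one position in another coordinate. Call the common value $\varphi(g)$. By the second hypothesis it is defined for every $g\in P$, and (2) holds for it. Let $g,h\in P$ and choose $x$ with $x,xgh\in I_1$. Then $x\le xg\le xgh$, so $xg\in I_1$ by convexity. Going from $x$ to $xg$ and then to $xgh$ gives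
$$\varphi(gh)=\varphi(g)+\varphi(h)\qquad(g,h\in P).$$

**Step 4.** *We extend $\varphi$ to $G$.* Here $\varphi(1)=0$, so $\varphi(p^{-1})=-\varphi(p)$ for $p\in P$ is a consistent definition on $G=P\cup P^{-1}$, and $\varphi(z^{-1})=-\varphi(z)$ for all $z$. We must see that $xyz=1$ implies $\varphi(x)+\varphi(y)+\varphi(z)=0$. The hypothesis and the conclusion are unchanged under cyclic permutation of $x,y,z$, and under passing to $z^{-1}y^{-1}x^{-1}=1$. Two of the three elements lie in $P$ or two lie in $P^{-1}$, so after such moves $x,y\in P$. Then $z=(xy)^{-1}$, and the claim is additivity on $P$. $\square$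

*Proof of Theorem A(2).* All three $T$ are convex sublattices. Let $M\le N$ in $T$. By Lemma 3 choose $e$ with $N=M(1,\dots,1)$ and $M=M(g_1,\dots,g_n)$, $g_i\ge1$. Put
$$I_i=G,\qquad I_i=\{x\le g_i\},\qquad I_i=\{x\ge1\}$$
in the cases $T=\mathcal L(V)$, $T=\,\uparrow\! M_0$, $T=\,\downarrow\! M_0$ respectively. We check the hypotheses of Proposition 6. For $a\in I$ we have $M(a)\in\mathcal L(V)$ in the first case, $M(a)\ge M\ge M_0$ in the second, $M(a)\le N\le M_0$ in the third. Given $g\in P$, take $x=1$ in the first and third cases, and $x=g_ig^{-1}\le g_i$ in the second. Finally $1,g_i\in I_i$ in all cases.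

By assumption the homomorphism $\varphi$ of Proposition 6 is $0$. Changing the coordinates one at a time from $(1,\dots,1)$ to $(g_1,\dots,g_n)$ stays inside $I$, and (2) gives
$$w(N)-w(M)=\sum\varphi(g_i)=0. \tag{3}$$
For arbitrary $M,N\in T$ we have $M+N\in T$, so $w(M)=w(M+N)=w(N)$. $\square$

The first equality in (3) did not use $\varphi=0$; it holds for every valuation.

*What this says in the affine example.* Let $G$, $g$, $h$ be as in Section 2, with some $D$ (Section 7 recalls why one exists), $V=D^2$ with standard basis $e_1,e_2$, and $N=M(1,1)$. Then $M=M(gh,1)<M'=M(hg,1)<N$. The intervals $[M,N]$ and $[M',N]$ are not projective, by Theorem A(1). Yet every valuation has $w(M)=w(M')$, because $\varphi(gh)=\varphi(hg)$.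

## 7. A perfect bi-ordered group and a countable division ring over it

By Theorem A, a negative answer needs only a *perfect* bi-ordered group as value group. Such a group cannot be small, for the following reason.

**Lemma 7.** Let $g>1$ in a bi-ordered group $G$, and let $C(g)=\{x: g^{-k}\le x\le g^k\text{ for some }k\ge1\}$. Then $C(g)$ is a convex subgroup, and there is a homomorphism $\lambda:C(g)\to\mathbb R$ with $\lambda(x)\ge0$ for $x\ge1$ and $\lambda(g)>0$.

*Proof.* If $x\le g^k$ and $y\le g^l$, then $xy\le g^{k+l}$ by bi-invariance, and similarly below. So $C=C(g)$ is a subgroup, and it is convex. The convex subgroups of $C$ form a chain: if $A,B$ are convex subgroups and $a\in A\setminus B$, $a>1$, then every $b\in B$ with $b\ge1$ satisfies $b<a$ (otherwise $1\le a\le b$ gives $a\in B$), so $b\in A$; hence $B\subseteq A$. A convex subgroup of $C$ containing $g$ is all of $C$. So the union $C_0$ of the convex subgroups of $C$ not containing $g$ is the largest proper convex subgroup of $C$. Conjugation by an element of $C$ is an order-preserving automorphism of $C$, so it permutes the proper convex subgroups and fixes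 the largest one. Thus $C_0$ is normal. The quotient $C/C_0$ is a bi-ordered group without proper nontrivial convex subgroups, since preimages of convex subgroups are convex. For $1<\alpha\in C/C_0$ the convex subgroup $C(\alpha)$ is therefore everything, that is, $C/C_0$ is Archimedean. By Hölder's theorem it embeds in $(\mathbb R,+,\le)$. Compose with $C\to C/C_0$. $\square$

So if $G=C(g)$ for some $g$, then $\mathrm{Hom}(G,\mathbb R)\ne0$. This happens for every nontrivial finitely generated bi-ordered group: take the generators $\ge1$ and let $g$ be the largest of them. Hence a perfect bi-ordered group must be infinitely generated, and we build it as an increasing union.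

**Step 1.** *The group.* For $m\ge0$ let $F_m$ be free on $x_{m,1},\dots,x_{m,2^m}$, and let
$$\theta_m:F_m\to F_{m+1},\qquad x_{m,i}\mapsto[x_{m+1,2i-1},x_{m+1,2i}].$$
The images are nontrivial elements of free groups, so they have infinite order, and they lie in the different factors of the free product $F_{m+1}=\ast_i\langle x_{m+1,2i-1},x_{m+1,2i}\rangle$. By the normal form in free products they freely generate a free group, so $\theta_m$ is injective. Let $G=\varinjlim F_m$ and regard $F_m\le G$. Then $G$ is countable, and it is nontrivial because it contains $F_0\cong\mathbb Z$. It is perfect, since $F_m\subseteq[F_{m+1},F_{m+1}]$ for all $m$.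

**Step 2.** *Each $F_m$ is bi-orderable.* This is a theorem of Shimbireva and of B. H. Neumann (*On ordered groups*, Amer. J. Math. 71 (1949)); here is the argument by the Magnus expansion. Let $F$ be free on $x_1,\dots,x_r$, and map $x_i\mapsto1+X_i$ into the group $U$ of power series with constant term $1$ in noncommuting variables $X_1,\dots,X_r$ over $\mathbb Z$.

This map is injective. Let $x_{i_1}^{k_1}\cdots x_{i_s}^{k_s}$ be a reduced word with $s\ge1$, $i_t\ne i_{t+1}$ and $k_t\ne0$. As $(1+X)^k=1+kX+\cdots$ contains only powers of $X$, a contribution to the monomial $X_{i_1}\cdots X_{i_s}$ is a product $X_{i_1}^{a_1}\cdots X_{i_s}^{a_s}$. That monomial has no two equal adjacent letters, so all $a_t\le1$; its degree is $s$, so all $a_t=1$. Its coefficient is $k_1\cdots k_s\ne0$, and the word is not mapped to $1$.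

The group $U$ is bi-ordered. Order the monomials by degree, and within each degree by some total order. Call $u\in U$, $u\neq1$, positive if the coefficient of the least monomial of $u-1$ is positive. Exactly one of $u,u^{-1}$ is positive, since $u^{-1}-1=-(u-1)+(\text{terms of degree higher than the least degree in }u-1)$. If $u,u'$ are positive, then $uu'-1=(u-1)+(u'-1)+(u-1)(u'-1)$, and the monomials of the last term have degree larger than the least degrees in $u-1$ and in $u'-1$; so $uu'$ is positive. If $z\in U$, then $zuz^{-1}-1=z(u-1)z^{-1}$ is $u-1$ plus terms of degree higher than the least degree in $u-1$, so $zuz^{-1}$ is positive when $u$ is. Restrict this order to $F$.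

**Step 3.** *$G$ is bi-orderable.* The maps $\theta_m$ need not respect the chosen orders, so we pass to a limit. Let $\le_m$ be a bi-order on $F_m$ and $\mathcal U$ a nonprincipal ultrafilter on $\mathbb N$. Declare
$$g\le h\iff\{m:\ g,h\in F_m,\ g\le_mh\}\in\mathcal U.$$
For given $g,h$, almost all $m$ satisfy $g,h\in F_m$, and a nonprincipal ultrafilter contains every cofinite set. For these $m$ one has $g\le_mh$ or $h\le_mg$, so one of the two sets is in $\mathcal U$: the relation is total. Intersecting two members of $\mathcal U$ gives transitivity and also antisymmetry, since members are nonempty. Intersecting with the cofinite set of $m$ for which $x,y\in F_m$ shows that $g\le h$ implies $xgy\le xhy$.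

**Step 4.** *The division ring.* Let $k$ be a countable field. By the Mal'cev–Neumann theorem (B. H. Neumann, *On ordered division rings*, Trans. AMS 66 (1949)), for any bi-ordered group $G$ the formal series $\sum_gc_gg$ with $c_g\in k$ and well-ordered support form a division ring $k((G))$ under the evident operations; for $G=\mathbb Z$ these are the Laurent series. Put $v(x)=\min\operatorname{supp}x$ for $x\neq0$. Then $v(x+y)\ge\min(v(x),v(y))$. If $g=v(x)$ and $h=v(y)$, any other pair $g'\ge g$, $h'\ge h$ has $g'h'>gh$, so the coefficient of $gh$ in $xy$ is the product of two nonzero coefficients, and $v(xy)=v(x)v(y)$. For the group $G$ of Step 1, let $D$ be the division subring generated by $k$ and $G$. It is obtained from the countable set $k\cup G$ by countably many rounds of adding all sums, differences, products and inverses, so it is countable. As $G\subseteq D^*$, $v(D^*)=G$.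

**Step 5.** *Proof of Theorem B.* Let $n\ge2$, $V=D^n$. Finitely generated submodules are given by finite subsets of a countable set, so $\mathcal L(V)$ is countable. For $N=\bigoplus e_iR$ the modules $NR_g=\bigoplus e_iR_g$ are distinct for distinct $g$. With $N=M_0$, those with $g\ge1$ lie in $\downarrow\! M_0$ and those with $g\le1$ lie in $\uparrow\! M_0$; both families are infinite because $P$ contains all powers of any $p>1$. So all three lattices are countably infinite. They are in $\mathcal K_1$ by Theorem A(1) and the remark at the end of Section 5. As $G$ is perfect, $\mathrm{Hom}(G,A)=0$ for every abelian group $A$, and Theorem A(2) says that all their valuations are constant. $\square$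

Thus the answer to the question is no: $\mathcal L(D^2)$ is an example.

## 8. From homomorphisms back to valuations: Theorem C(1)

Formula (3) says that a valuation on $\mathcal L(V)$ must satisfy $w(N)-w(M)=\sum\varphi(g_i)$ for $M\le N$ with $(g_i)=g(N/M)$. Conversely, given a homomorphism $\lambda$, can we *define* $w$ in this way? We must know that $\sum\lambda(g_i)$ adds up along $M\le K\le N$, and three modules need not have a common diagonal basis. The way around is to compute along a flag, where additivity is automatic, and to prove that the flag does not matter. We do this for homomorphisms defined on a convex subgroup, as Theorem C(2) needs it.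

**Commensurable modules.** Let $C$ be a convex subgroup of $G$ and $\lambda:C\to A$ a homomorphism. Call $M,N\in\mathcal L(V)$ *$C$-commensurable* (via $c$) if $NR_c\le M$ and $MR_c\le N$ for some $c\in C\cap P$. For $N=\bigoplus e_iR$, $M=\bigoplus e_iR_{g_i}$ the conditions read $g_i\le c$ and $g_ic\ge1$, that is, $c^{-1}\le g_i\le c$. By convexity of $C$, commensurability means that all $g_i\in C$. For example, if $C=\{1\}$, only equal modules are commensurable; if $C=G$, any two are.

This is an equivalence relation: if $M,N$ are commensurable via $c$ and $M,K$ via $d$, then $N,K$ are so via $\max(cd,dc)$. Its classes are convex: if $M\le K\le N$ and $NR_c\le M$, then $NR_c\le K$ and $KR_c\le K\le N$. They are sublattices: if $M,N$ are commensurable via $c$, then $(M+N)R_c\le M$ and $MR_c\le M+N$, and also $MR_c\le M\cap N$ and $(M\cap N)R_c\le M$.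

**Flags.** Let $W\le V$ be a subspace and $M\in\mathcal L(V)$. Then $M/(M\cap W)$ is isomorphic to the image of $M$ in $V/W$, which is finitely generated, hence free by Lemma 2. So $M\cap W$ is a direct summand of $M$, and is finitely generated. It spans $W$: if $w\in W$ has coordinates $d_i$ in an $R$-basis of $M$, choose $r\in R$, $r\ne0$, of so large a value that all $d_ir\in R$; then $wr\in M\cap W$.

Let $F:0=W_0<W_1<\dots<W_n=V$ be a complete flag. Choose $w_j\in W_j\setminus W_{j-1}$. The image of $M\cap W_j$ in $W_j/W_{j-1}=\bar w_jD$ is finitely generated and spans, so by Lemma 2 it is $\bar w_jR_{m_j}$ for a unique $m_j\in G$. Define $n_j$ in the same way for $N$. If $M,N$ are commensurable via $c$, then $(N\cap W_j)R_c\subseteq M\cap W_j$ and conversely, so $m_j\le n_jc$ and $n_j\le m_jc$. This gives $c^{-1}\le n_j^{-1}m_j\le c$, and so $n_j^{-1}m_j\in C$. Replacing $\bar w_j$ by $\bar w_jt$ multiplies $m_j$ and $n_j$ on the left by $v(t)^{-1}$ and leaves $n_j^{-1}m_j$ unchanged. Put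
$$d_F(N,M)=\sum_j\lambda(n_j^{-1}m_j).$$
From $n_j^{-1}k_j=(n_j^{-1}m_j)(m_j^{-1}k_j)$ we get, within a commensurability class,
$$d_F(N,K)=d_F(N,M)+d_F(M,K). \tag{4}$$

**Lemma 8.** Any two complete flags $F=(W_i)$, $F'=(W_i')$ of $V$ have a common adapted basis: a basis $u_1,\dots,u_n$ and a permutation $\sigma$ such that $W_i$ is spanned by $u_1,\dots,u_i$ and $W'_i$ by $u_{\sigma(1)},\dots,u_{\sigma(i)}$ for all $i$. Hence they are joined by a sequence of complete flags in which neighbors differ in only one $W_j$.

*Proof.* Induction on $n$; $n=0$ is trivial. Let $\ell=W_1'$, let $j$ be least with $\ell\subseteq W_j$, and take $0\ne u_j\in\ell$. Then $W_{j-1}+\ell=W_j$, so the spaces $(W_i+\ell)/\ell$ with $i\ne j$ form a complete flag of $V/\ell$, and so do the $W_i'/\ell$ with $i\ge1$. By induction these have a common adapted basis $\bar u_i$ ($i\neq j$), with $\bar u_i\in(W_i+\ell)/\ell$. Lift $\bar u_i$ to $u_i\in W_i$; this is possible for $i<j$ by definition of the image, and for $i>j$ because $\ell\subseteq W_i$. The vectors $u_1,\dots,u_n$ are a basis, and $u_1,\dots,u_i\in W_i$, so they span $W_i$ by dimension. Each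 $W_i'$ with $i\ge1$ contains $\ell$ and is spanned by $u_j$ and the lifts of those $\bar u$ that span $W_i'/\ell$. This gives $\sigma$.

For the last claim, attach to a permutation $\tau$ the flag of spans of $u_{\tau(1)},\dots,u_{\tau(i)}$. The flags of $\tau$ and of $\tau$ followed by an exchange of positions $j,j+1$ differ only in the $j$-th space, and adjacent exchanges generate the symmetric group. $\square$

**Lemma 9.** For commensurable $M,N$, the element $d_F(N,M)$ does not depend on $F$.

*Proof.* By Lemma 8 let $F,F'$ differ only in $W_j$, $1\le j\le n-1$. The term with index $i$ depends only on $W_{i-1},W_i$, so only the terms $j$ and $j+1$ can change.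

**Step 1.** *We reduce to a plane.* Let $E=W_{j+1}/W_{j-1}$, and let $N_E,M_E\in\mathcal L(E)$ be the images of $N\cap W_{j+1}$, $M\cap W_{j+1}$. Let $\ell=W_j/W_{j-1}$. An element of $N\cap W_{j+1}$ with image in $\ell$ lies in $N\cap W_j$, so $N_E\cap\ell$ is the image of $N\cap W_j$. The image of $N_E$ in $E/\ell=W_{j+1}/W_j$ is that of $N\cap W_{j+1}$. The same holds for $M$. So the two terms are those computed in $E$ from $N_E,M_E$ and the line $\ell$, and $N_E,M_E$ are again commensurable via $c$. We show that their sum does not depend on $\ell$.

**Step 2.** *We compute.* By Lemma 3 let $N_E=e_1R\oplus e_2R$, $M_E=e_1R_a\oplus e_2R_b$, with $a,b\in C$. After possibly interchanging $e_1,e_2$ (and $a,b$), $\ell$ is spanned by $e_1p+e_2q$ with $p\ne0$, $v(q)\ge v(p)$. Multiplying by $p^{-1}$, $\ell=xD$ with $x=e_1+e_2s$, $s\in R$. Let $\gamma=v(s)\ge1$, or $\gamma=\infty$ if $s=0$.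

An element $xd=e_1d+e_2sd$ lies in $N_E$ if and only if $d\in R$; it lies in $M_E$ if and only if $v(d)\ge a$ and $\gamma v(d)\ge b$. So
$$N_E\cap\ell=xR,\qquad M_E\cap\ell=xR_{\max(a,\gamma^{-1}b)},$$
read as $xR_a$ if $s=0$. The map $e_1p+e_2q\mapsto q-sp$ is right $D$-linear from $E$ onto $D$ with kernel $xD$. It sends $N_E$ to $R+sR=R$ and $M_E$ to $R_b+sR_a=R_{\min(b,\gamma a)}$.

If $\gamma a\ge b$ (or $s=0$), then $\gamma^{-1}b\le a$, and the sum of the two terms is $\lambda(a)+\lambda(b)$. If $\gamma a<b$, then $1\le\gamma<ba^{-1}$, so $\gamma\in C$ by convexity, and the sum is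
$$\lambda(\gamma^{-1}b)+\lambda(\gamma a)=\lambda(a)+\lambda(b).$$
In both cases the result does not depend on $\ell$. $\square$

**The valuation $w_\lambda$.** Write $d(N,M)$ for the common value. Take a basis as in Lemma 3 and the flag of the spans of $e_1,\dots,e_j$; then $n_j=1$ and $m_j=g_j$. So for $M\le N$ commensurable
$$d(N,M)=\sum_i\lambda(g_i),\qquad(g_1,\dots,g_n)=g(N/M). \tag{5}$$
Fix $N_0$ in a commensurability class $\mathcal C$ and put $w_\lambda(M)=-d(N_0,M)$ on $\mathcal C$. By (4), $w_\lambda(N)-w_\lambda(M)=d(N,M)$. For $M\le N$ this depends, by (5) and Lemma 4, only on the isomorphism class of $N/M$. Since $(x+y)/x\cong y/(x\cap y)$, we get $w_\lambda(x+y)-w_\lambda(x)=w_\lambda(y)-w_\lambda(x\cap y)$. So $w_\lambda$ is an $A$-valued valuation on $\mathcal C$.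

*Proof of Theorem C(1).* Let $n\ge2$ and let $w$ be an $A$-valued valuation on $\mathcal L(V)$.

**Step 1.** *We attach to $w$ a homomorphism for each basis.* For a $D$-basis $e$, Proposition 6 with $T=\mathcal L(V)$ and $I_i=G$ gives $\varphi_e\in\mathrm{Hom}(G,A)$ with
$$w(M_e(a))-w(M_e(a^{(i,g)}))=\varphi_e(g)\qquad\text{for all }i,\ a\in G^n,\ g\in P.$$
Permuting the $e_i$ does not change it. Neither does scaling: if $e_i'=e_it_i$ with $t_i\in D^*$, then $e_i'R_{a_i}=e_iR_{v(t_i)a_i}$, and multiplying $a_i$ on the right by $g$ multiplies $v(t_i)a_i$ on the right by $g$.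

**Step 2.** *$\varphi_e=\varphi_f$ if $e,f$ are two $R$-bases of the same $N$.* Write $f=eB$ with $B\in GL_n(R)$. Modulo $J$ the matrix is invertible, so some entry is a unit, and an entry of minimal value is a unit. The procedure in the proof of Lemma 3 uses only permutation matrices and elementary matrices over $R$; the resulting diagonal matrix is in $GL_n(R)$, so its entries are units. So $B$ is a product of elementary, permutation and diagonal matrices in $GL_n(R)$, and we can go from $e$ to $f$ by one such change of $R$-basis of $N$ at a time. By Step 1 only the elementary ones matter: $f_i=e_i+e_jr$ with $r\in R$, $j\ne i$, and $f_k=e_k$ for $k\ne i$. For $x\in R_g$, $g\in P$, we have $e_jrx\in e_jR$, so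
$$f_iR_g+\sum_{k\ne i}f_kR=e_iR_g+\sum_{k\ne i}e_kR .$$
Comparing $w$ at this module and at $N$ gives $\varphi_e(g)=\varphi_f(g)$ for all $g\in P$, hence on $G$.

**Step 3.** *$\varphi_e$ is the same for all bases.* Let $e,e'$ be $D$-bases, $N=\bigoplus e_iR$, $N'=\bigoplus e'_iR$. By Lemma 3 there is a basis $f$ with $N=\bigoplus f_iR$ and $N'=\bigoplus f_iR_{h_i}$. With $v(t_i)=h_i$, the vectors $f_i'=f_it_i$ form an $R$-basis of $N'$. So $\varphi_e=\varphi_f=\varphi_{f'}=\varphi_{e'}$, by Steps 2, 1, 2. Write $\varphi_w$.

**Step 4.** *The map $w\mapsto\varphi_w$ is a bijection from valuations modulo constants to $\mathrm{Hom}(G,A)$.* It does not change when a constant is added to $w$. By (3), $w(N)-w(M)=\sum\varphi_w(g_i)$ for $M\le N$ with $(g_i)=g(N/M)$. So if $\varphi_w=\varphi_{w'}$, then $w-w'$ takes the same value at comparable elements, hence at any $M,N$, by way of $M+N$. Thus $w$ is determined by $\varphi_w$ up to a constant. Conversely, let $\lambda\in\mathrm{Hom}(G,A)$ and take $C=G$ above. All of $\mathcal L(V)$ is one class, and $w_\lambda$ is a valuation. The pair $M_e(a^{(i,g)})\le M_e(a)$ has type $(g,1,\dots,1)$,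 so $\varphi_{w_\lambda}(g)=\lambda(g)$ by (5). $\square$

For $n=1$ the lattice $\mathcal L(V)$ is a chain isomorphic to $G$, by $g\mapsto R_{g^{-1}}$, and every function is a valuation. So $n=2$ is the smallest rank for which this construction works; the diamond in Section 6 needs two coordinates.

## 9. Every interval of $\mathcal L(V)$ carries a nonconstant valuation: Theorem C(2)

The counting of Section 2 does succeed inside one interval, because one interval has a largest scale.

*Proof of Theorem C(2).* Let $M<N$ and $g(N/M)=(g_1\ge\dots\ge g_n)$; then $g_1>1$. Take $C=C(g_1)$ and $\lambda:C\to\mathbb R$ from Lemma 7, so that $\lambda\geq0$ on $C\cap P$ and $\lambda(g_1)>0$. Since $g_i\le g_1$ for all $i$, we have $NR_{g_1}\le M$, and $MR_{g_1}\le M\le N$. So $M$ and $N$ are $C$-commensurable, and as commensurability classes are convex sublattices, $[M,N]$ lies in one class. Restrict $w_\lambda$ to $[M,N]$. For $M'\le N'$ in $[M,N]$ the type $(g_i')$ of $N'/M'$ has entries in $C\cap P$, so (5) gives $w_\lambda(N')-w_\lambda(M')=\sum\lambda(g'_i)\ge0$: the valuation is isotone. And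
$$w_\lambda(N)-w_\lambda(M)=\sum_i\lambda(g_i)\ge\lambda(g_1)>0. \qquad\square$$

When $G$ is perfect and $n\ge2$, none of these valuations extends from its interval to $\mathcal L(V)$, by Theorem A(2). So the obstruction is global, and an interval of one of these lattices is never a counterexample with both a least and a greatest element. The examples $\uparrow\! M_0$ and $\downarrow\! M_0$ have one bound each; the question for lattices having both a $0$ and a $1$ is not settled by this argument.
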